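# Is $C_k(P)$ an $M_1$-space? Closure-preserving bases for function spaces over the irrationals

## 1. Balls as a first guess for the base

Let $P=\mathbb N^{\mathbb N}$ be the space of irrational numbers, and let $C_k(P)$ be the space of continuous real-valued functions on $P$ with the compact-open topology. Gartside and Reznichenko asked whether $C_k(P)$ is an $M_1$-space, that is, whether it has a base which is a countable union of "closure-preserving" families. The natural guess is that it is, and that the obvious base does the job: balls $\{h:|h-d|<\frac1k\text{ on }K\}$ with centers $d$ from a countable dense set, $K$ compact, $k\ge1$. Half of this guess is right. The answer is yes, but balls do not work, and the lecture is about what replaces them. Let us fix the words first.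

All spaces are regular $T_1$.

**Definition.** A family $\mathcal A$ of subsets of a space is *closure-preserving* if $\mathrm{cl}\bigcup\mathcal A'=\bigcup\{\mathrm{cl}\,A:A\in\mathcal A'\}$ for every subfamily $\mathcal A'\subseteq\mathcal A$. 

The inclusion $\supseteq$ is automatic. So the condition says: if a point $g$ lies in no $\mathrm{cl}\,A$ with $A\in\mathcal A'$, then a single neighborhood of $g$ misses all $A\in\mathcal A'$. Every locally finite family is closure-preserving. The family $\{[0,1+\frac1n]:n\ge1\}$ in $\mathbb R$ is closure-preserving, because each nonempty subfamily has a largest member, but it is not locally finite at $0$. The family of singletons $\{\frac1n\}$, $n\ge1$, is not closure-preserving: $0$ is in the closure of the union and in no member.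

**Definition.** An *$M_1$-space* is a space with a $\sigma$-closure-preserving base, that is, a base that is a countable union of closure-preserving families. An *$M_0$-space* has such a base consisting of clopen sets. An *$M_3$-space* (stratifiable space) is one in which each open $U$ can be assigned open sets $U_n$ with $\mathrm{cl}\,U_n\subseteq U$, $\bigcup_nU_n=U$, and $U_n\subseteq V_n$ for all $n$ whenever $U\subseteq V$.

A one-member family is closure-preserving, so a space with a countable base is $M_1$, and the Cantor set, with its countable clopen base, is $M_0$. A metric space is $M_3$ via $U_n=\{x:d(x,U^c)>2^{-n}\}$ (with $d(x,\emptyset)=\infty$). Every $M_1$-space is $M_3$. Gartside and Reznichenko proved two facts: (a) $C_k(P,2)$, the space of $\{0,1\}$-valued continuous functions, is $M_0$, hence $M_1$; (b) $C_k(P)$ is $M_3$. Their question is whether (b) improves to $M_1$.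

The answer comes with no extra cost in a slightly larger class. For a normed space $E$ with norm $|\cdot|$, the space $C_k(X,E)$ has as base the sets
$$B(g,K,\epsilon)=\{h:|h(x)-g(x)|<\epsilon\ \text{ for all }x\in K\},\qquad K\subseteq X\text{ compact},\ \epsilon>0 .$$

**Theorem 1.** Let $X$ be a zero-dimensional Polish space and $E\ne\{0\}$ a separable normed space. Then $C_k(X,E)$ is an $M_1$-space. In particular $C_k(P)$ is an $M_1$-space.

Write $\|g\|_A=\sup_A|g|$, with $\|g\|_\emptyset=0$. On a compact set a continuous $|g|$ attains its maximum, so $B(g,K,\epsilon)=\{h:\|h-g\|_K<\epsilon\}$. As a Hausdorff topological vector space, $C_k(X,E)$ is regular $T_1$.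

**Separability.** One tool is needed from the start. A *network* is a family $\mathcal N$ of sets, not necessarily open, such that for each point $g$ and each neighborhood $U$ of $g$ some $M\in\mathcal N$ has $g\in M\subseteq U$; the singletons of a countable space are a countable network. Fix a countable base of clopen sets of $X$ and a countable base of $E$. The sets
$$\{h:h(U_i)\subseteq J_i,\ i\le l\},\qquad U_i,J_i\text{ from these bases},$$
are countably many, and they form a network of $C_k(X,E)$: given $g,K,\epsilon$, cover $K$ by finitely many basic clopen $U_i$ with $g(U_i)\subseteq J_i$ and $\operatorname{diam}J_i<\epsilon$. If $h(U_i)\subseteq J_i$ for all $i$, then $|h-g|<\epsilon$ on $K$. A network of a space restricts to a network of each subspace, and picking one point from each nonempty member of a countable network gives a countable dense set. Hence **every subspace of $C_k(X,E)$ is separable**.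

**First test: $X$ locally compact.** Then $X$ is hemicompact: there are compact $K_0\subseteq K_1\subseteq\cdots$ such that each compact subset of $X$ lies in some $K_n$. Let $\{d_i\}$ be dense in $C_k(X,E)$. The countably many open balls $\{h:\|h-d_i\|_{K_n}<\frac1k\}$ form a base: given $B(g,K,\epsilon)$, take $K_n\supseteq K$, $k>2/\epsilon$ and $i$ with $\|g-d_i\|_{K_n}<\frac1k$. So the space is second countable, hence $M_1$, and balls work for a trivial reason. This covers $C_k(\mathbb N)=\mathbb R^{\mathbb N}$ and $C_k$ of the Cantor set. **From now on $X$ is not locally compact.** Then countably many compact sets no longer suffice in the obvious way, and a real closure-preservation argument is needed.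

## 2. Compact sets coded by nondecreasing sequences

Put $\omega=\mathbb N=\{0,1,2,\dots\}$. A zero-dimensional Polish space is homeomorphic to a closed subset of $\omega^\omega$, that is, to the set $[S]$ of infinite branches of a tree $S\subseteq\omega^{<\omega}$ in which every node has a child. Relabeling the children of each node induces a homeomorphism of the branch spaces. So we may assume that for each $a\in S$ the set $\{j:a^\frown j\in S\}$ is $\omega$ or a nonempty finite initial segment of $\omega$. (If a node has children labeled $3$ and $7$, call them $0$ and $1$.) Fix $X=[S]$ with this property and put $[a]=\{x\in X:a\subset x\}$ for $a\in S$, a clopen set. The relabeling gives us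
$$a^\frown0^\infty\in X\qquad\text{for every }a\in S.$$
For $X=P$ we have $S=\omega^{<\omega}$ and nothing needs relabeling.

Let $F$ be the set of nondecreasing $f\in\omega^\omega$, and $\Sigma$ the set of nondecreasing finite sequences in $\omega$, including $\emptyset$. Between sequences, $\subseteq$ means "is an initial segment of"; $\subset f$ means the same for finite sequences against an infinite one. Put

- $K_f=\{x\in X:x(j)\le f(j)\text{ for all }j\}$ for $f\in F$;
- $K_s=K_{\bar s}$ for $\emptyset\neq s\in\Sigma$, where $\bar s$ continues $s$ with its last entry repeated forever, and $K_\emptyset=\emptyset$;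
- $Q_q=K_{(q)}=\{x\in X:x(j)\le q\text{ for all }j\}$ and $f\vee q=\max(f,q)\in F$ for $q\in\omega$.

Clearly $Q_q\subseteq K_{f\vee q}$. Each $K_f$ is compact, being closed in a product of finite sets, and each compact $K\subseteq X$ lies in some $K_f$: take $f(j)=\max\{x(i):x\in K,\ i\le j\}$. For instance, in $P$, $K_{(0,1)}$ is the set of $x$ with $x(0)=0$ and $x(j)\le1$ for $j\ge1$. Write $\|g\|_f=\|g\|_{K_f}$ and $\|g\|_s=\|g\|_{K_s}$.

**(F1)** *If $t\subseteq t'$ in $\Sigma$, then $K_t\subseteq K_{t'}$; if $t\subset f\in F$, then $K_t\subseteq K_f$. Moreover $\|g\|_f=\sup_k\|g\|_{f|k}$.* The inclusions hold because the sequences are nondecreasing: $\bar t\le\bar t'$ and $\bar t\le f$. For the supremum, let $x\in K_f$. For $k\ge1$ the point $(x|k)^\frown0^\infty$ is in $K_{f|k}$, and these points converge to $x$, so $|g(x)|\le\sup_k\|g\|_{f|k}$.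

**(F2)** *If $m\le m'$ and $t^\frown m\in\Sigma$, then $K_{t^\frown m}\subseteq K_{t^\frown m'}$.* Clear.

**(F3)** *If $s\supsetneq t$ in $\Sigma$ and all entries of $s$ are $\le m$, then $t^\frown m\in\Sigma$ and $K_s\subseteq K_{t^\frown m}$.* The two bounds agree below $|t|$, and from $|t|$ on, $\bar s\le m$.

**(F4)** *If $K_s\cap[a]\neq\emptyset$, then $a^\frown0^\infty\in K_s$.* If $x\in K_s$ extends $a$, then $a(j)=x(j)\le\bar s(j)$ for $j<|a|$, and $0\le\bar s(j)$ beyond.

**(F5)** *Let $f\in F$ and $c>0$. If for infinitely many $k\ge1$ there is $s_k\in\Sigma$ with $s_k\supseteq f|k$ and $\|g\|_{s_k}\ge c$, then $\|g\|_f\ge c$.* Pick $x_k\in K_{s_k}$ with $|g(x_k)|\ge c$. For $k>j$ we have $x_k(j)\le s_k(j)=f(j)$, so every coordinate is bounded along the sequence and a subsequence converges to some $x$. Since $X$ is closed in $\omega^\omega$, $x\in X$; also $x(j)\le f(j)$ for all $j$, so $x\in K_f$, and $|g(x)|\ge c$ by continuity.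

Fact (F5) is a compactness statement: sets $K_{s_k}$ whose indices agree with $f$ on longer and longer pieces cluster at $K_f$, no matter how fast the later entries of $s_k$ grow.

## 3. Two-valued functions: a finite tree separates

**Second test: $C_k(P,2)$.** Here the balls do work, and this proves fact (a).

**Example 2.** View $C_k(P,2)$ as a subspace of $C_k(P)$, and put $U_f=\{h\in C_k(P,2):h=0\text{ on }K_f\}$. We claim that $\{U_f:f\in F\}$ is a closure-preserving family of clopen sets.

Each $U_f=\{h:\|h\|_f<1\}$ is open, and its complement is the union of the open sets $\{h:h(x)=1\}$, $x\in K_f$. Now fix $g$. We look for one neighborhood of $g$ that misses every $U_f$ with $g\notin U_f$. Let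
$$T=\{t\in\Sigma:\ g=0\text{ on }K_t,\text{ and }g\ne0\text{ somewhere on }K_s\text{ for some }s\supseteq t\}.$$
By (F1) this is a tree. For $t\in T$ the sequence $s$ is longer than $t$, so by (F3) $\|g\|_{t^\frown m}=1$ for large $m$; let $N(t)$ be the least $m$ with $t^\frown m\in\Sigma$ and $\|g\|_{t^\frown m}=1$. If $t^\frown m\in T$, then $m<N(t)$ by (F2). So $T$ is finitely branching. An infinite branch $f\in F$ would have $\|g\|_f=0$ by (F1) and $\|g\|_f\ge1$ by (F5). By König's lemma (an infinite finitely branching tree has an infinite branch), $T$ is finite. For $t\in T$ choose $y_t\in K_{t^\frown N(t)}$ with $g(y_t)=1$.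

Suppose $g\notin U_f$. By (F1) $\|g\|_{f|j}=1$ for some $j$, so every initial segment of $f$ has an extension $s$ with $\|g\|_s=1$, and $\emptyset\in T$. Let $r=f|k$ be the longest initial segment of $f$ in $T$. Since $f|(k+1)\notin T$, we have $\|g\|_{f|(k+1)}=1$. Hence $f(k)\ge N(r)$ and $y_r\in K_{r^\frown N(r)}\subseteq K_f$, so every $u\in U_f$ has $u(y_r)=0$. The neighborhood $\{h:h(y_t)=1\text{ for all }t\in T\}$ of $g$ therefore misses every $U_f$ with $g\notin U_f$, which proves the claim.

To get a base, let $D$ be a countable dense subset of $C_k(P,2)$. For $d\in D$ the map $h\mapsto h+d$ (mod $2$) is a homeomorphism, so the sets $\{h:h=d\text{ on }K_f\}$, $f\in F$, form a closure-preserving clopen family. Given $g$ and $K\subseteq K_f$, some $d\in D$ equals $g$ on $K_f$, and $g\in\{h:h=d\text{ on }K_f\}\subseteq B(g,K,\epsilon)$ for every $\epsilon>0$.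

## 4. Real values: norms that accumulate at the radius

For $f\in F$ let
$$B_f=\{u\in C(X,E):\|u\|_f<1\},$$
an open set. If $\{B_f:f\in F\}$ were closure-preserving, we could finish as in Example 2 by translating and scaling. It is not.

**Example 3.** Let $X=P$, $E=\mathbb R$. For $x\ne0^\infty$ let $j(x)$ be the first $j$ with $x(j)\neq0$, and put
$$g(x)=1+2^{-j(x)},\qquad g(0^\infty)=1,\qquad f_n=0^n{}^\frown1^\infty .$$
The function $g$ is continuous: near $x\ne0^\infty$ it is constant, and on $[0^n]$ we have $|g-1|\le2^{-n}$. Points of $K_{f_n}$ other than $0^\infty$ have $j(x)\ge n$, with equality at $0^n{}^\frown1^\frown0^\infty$, so $\|g\|_{f_n}=1+2^{-n}>1$. As $\mathrm{cl}\,B_{f_n}\subseteq\{u:\|u\|_{f_n}\le1\}$, $g$ lies in no $\mathrm{cl}\,B_{f_n}$. But $u_n=(1+2^{1-n})^{-1}g$ satisfies $\|u_n\|_{f_n}<1$ and $u_n\to g$ uniformly. So $g\in\mathrm{cl}\bigcup_nB_{f_n}$, and the family is not closure-preserving.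

Where does the proof of Example 2 stop? The analogous tree is $\{t:\|g\|_t\le1,\ \|g\|_s>1\text{ for some }s\supseteq t\}$, and it contains $0^n$ for every $n$. Along the branch $f=0^\infty$ we know $\|g\|_f\le1$, and (F5) gives $\|g\|_f\ge1$: no contradiction. With values in $\{0,1\}$ there was a gap between "small" and "not small", and the gap killed infinite branches. For real values a gap has to be built into the sets.

## 5. Calm functions and uniform separation

We forbid the norms $\|u\|_s$ to lie in a window $(\frac54,3)$. Demanding this for all $s$ would exclude most of $B_f$, so we demand it only beyond some initial segment $t$ of $f$.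

**Definition.** Let $u\in C(X,E)$ and $t\in\Sigma$. We say $u$ is *calm at $t$* if $\|u\|_t\le1$ and no $s\in\Sigma$ with $s\supseteq t$ has $\frac54<\|u\|_s<3$. For $f\in F$ let
$$C_f=\{u:\ \|u\|_f\le\tfrac54\ \text{ and }u\text{ is calm at some }t\subset f\}.$$

As an example, take $g$ and $f_n$ from Example 3. For $s\neq\emptyset$ the norm $\|g\|_s$ is $1+2^{-j}$, where $j$ is the first index with $s(j)\ne0$, or $1$ if $s$ is all zeros. So $\|g\|_t\le1$ only for $t=0^k$, and among the $s\supseteq0^k$ the largest norm is $1+2^{-k}$. Hence $g$ is calm at $0^k$ exactly for $k\ge2$, and $g\in C_{f_n}$ for $n\ge2$. The sequence that was bad for $B_f$ is harmless here. Scale it to put it at the new radius: $g'=\frac54g$ has $\|g'\|_{f_n}=\frac54(1+2^{-n})>\frac54$, so it is in no $C_{f_n}$. Is it in the closure of their union? Here $g'(0^\infty)=\frac54$ and $\|g'\|_{(1)}=\frac52$. A function $u$ that is calm at some nonempty $t$ has $|u(0^\infty)|\le1$, since $0^\infty\in K_t$; a function $u$ that is calm at $\emptyset$ has $\|u\|_{(1)}\notin(\frac54,3)$. Either way $\|u-g'\|_{Q_1}\ge\frac14$.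 This small computation is the pattern of the lemma below.

**Lemma 4.** $B_f\subseteq C_f$.

*Proof.* Let $\|u\|_f<1$. Then $\|u\|_{f|k}\le1$ for all $k$. If $u$ were calm at no $f|k$, there would be, for every $k$, some $s_k\supseteq f|k$ with $\|u\|_{s_k}>\frac54$, and (F5) would give $\|u\|_f\ge\frac54$, a contradiction. $\square$

**Lemma 5 (uniform separation).** For each $g\in C(X,E)$ there are $q\in\omega$ and $\delta>0$ such that for every $f\in F$ with $g\notin C_f$ and every $u\in C_f$,
$$\|u-g\|_{Q_q}\ge\delta .\tag{1}$$

Note the uniformity: $q$ and $\delta$ depend on $g$ only, not on $f$. In particular, any union of sets $C_f$ is closed.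

*Proof.* A function $g$ can fail to be in $C_f$ in two ways: it is calm along $f$ but too large on $K_f$, or it is not calm at any $t\subset f$. There is one finite tree for each.

**Step 1: a finite tree that controls failure of calmness.** Let $\Theta$ be the set of $t\in\Sigma$ such that every $t'\subseteq t$ satisfies $\|g\|_{t'}\le1$ and $g$ is not calm at $t'$. It is closed under initial segments. For $t\in\Theta$ choose $s_t\supseteq t$ with $\frac54<\|g\|_{s_t}<3$. Since $\|g\|_t\le1$, $s_t\ne t$, and by (F3) $\|g\|_{t^\frown m}>\frac54$ for large $m$. Let $N(t)$ be the least $m$ with $t^\frown m\in\Sigma$ and $\|g\|_{t^\frown m}>1$. If $t^\frown m\in\Theta$, then $\|g\|_{t^\frown m}\le1$, so $m<N(t)$ by (F2). Thus $\Theta$ is finitely branching. An infinite branch $f$ would have $\|g\|_f\le1$ by (F1), and $\|g\|_f\ge\frac54$ by (F5) applied to the $s_{f|k}$; this is impossible. By König's lemma $\Theta$ is finite.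

**Step 2: a finite tree that controls large norms.** Let $\Theta'$ be the set of $t\in\Sigma$ with $\|g\|_t\le2$ for which some $s\supseteq t$ has $\|g\|_s>\frac52$. By (F1) it is closed under initial segments. For $t\in\Theta'$ the sequence $s$ is longer than $t$, so by (F3) $\|g\|_{t^\frown m}>\frac52$ for large $m$. Let $N'(t)$ be the least $m$ with $t^\frown m\in\Sigma$ and $\|g\|_{t^\frown m}>2$. If $t^\frown m\in\Theta'$, then $m<N'(t)$ by (F2). An infinite branch $f$ would have $\|g\|_f\le2$ by (F1) and $\|g\|_f\ge\frac52$ by (F5). So $\Theta'$ is finite.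

**Step 3: the choice of $q$ and $\delta$.** Let $q$ bound all entries of all $s_t$ and $t^\frown N(t)$ for $t\in\Theta$, and of all $t^\frown N'(t)$ for $t\in\Theta'$. Then the sets $K_{s_t}$, $K_{t^\frown N(t)}$, $K_{t^\frown N'(t)}$ are all contained in $Q_q$. Only finitely many strict inequalities are involved, so there is $0<\delta\le\frac34$ with
$$\tfrac54+\delta\le\|g\|_{s_t}\le3-\delta,\qquad \|g\|_{t^\frown N(t)}\ge1+\delta\qquad(t\in\Theta).\tag{2}$$

Now let $g\notin C_f$ and $u\in C_f$, with $u$ calm at $\tau\subset f$.

**Step 4: the case that $g$ is calm at some $t\subset f$.** Then $g\notin C_f$ forces $\|g\|_f>\frac54$. By (F1) $\|g\|_{f|k}>\frac54$ for some $k$ with $f|k\supseteq t$, and calmness of $g$ at $t$ pushes this up to $\|g\|_{f|k}\ge3$. Hence every initial segment of $f$ has an extension $s\in\Sigma$ with $\|g\|_s>\frac52$, and $\emptyset\in\Theta'$. Let $r=f|k$ (new $k$) be the longest initial segment of $f$ in $\Theta'$. As $f|(k+1)\notin\Theta'$, we have $\|g\|_{f|(k+1)}>2$. So $f(k)\ge N'(r)$ and $K_{r^\frown N'(r)}\subseteq K_f$. On this set $|u|\le\|u\|_f\le\frac54$,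 while $|g|$ exceeds $2$ at one of its points. That point is in $Q_q$, so $\|u-g\|_{Q_q}\ge\frac34\ge\delta$.

**Step 5: the case that $g$ is calm at no $t\subset f$.** Then $\emptyset\in\Theta$. Let $r=f|k$ be the longest initial segment of $f$ in $\Theta$. As $g$ is not calm at $f|(k+1)\notin\Theta$, we must have $\|g\|_{f|(k+1)}>1$. So $f(k)\ge N(r)$ and $K_{r^\frown N(r)}\subseteq K_{f|(k+1)}$. There are two positions for $\tau$.

If $\tau\supseteq f|(k+1)$, then $\|u\|_{r^\frown N(r)}\le\|u\|_\tau\le1$, while $\|g\|_{r^\frown N(r)}\ge1+\delta$ by (2).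

If $\tau\subseteq r$, then $\tau\in\Theta$, and calmness of $u$ at $\tau$ gives $\|u\|_{s_\tau}\notin(\frac54,3)$, while $\|g\|_{s_\tau}\in[\frac54+\delta,3-\delta]$ by (2).

In both cases the norms of $u$ and $g$ on a subset of $Q_q$ differ by at least $\delta$, so (1) holds. $\square$

## 6. Why the interiors of the sets $C_f$ do not suffice

We now have a closure-preserving family of closed neighborhoods $C_f$ of $0$. But a base consists of open sets, so the sensible next attempt is the family of interiors $\{\mathrm{int}\,C_f\}$. It takes us back to Example 3.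

**Example 6.** Let $X=P$, $E=\mathbb R$. Then $\mathrm{cl}\,\mathrm{int}\,C_f=\{u:\|u\|_f\le1\}$ for every $f\in F$, and $\{\mathrm{int}\,C_f:f\in F\}$ is not closure-preserving.

Since $B_f\subseteq\mathrm{int}\,C_f$ and every $u$ with $\|u\|_f\le1$ is the limit of the functions $(1-\frac1n)u\in B_f$, it suffices to show that no $u\in C_f$ with $\|u\|_f>1$ is interior to $C_f$. Fix $k_0\ge1$ with $\|u\|_{f|k_0}>1$. There is $k\ge k_0$ with $\|u\|_s<3$ for all $s\supseteq f|k$, since otherwise (F5) would give $\|u\|_f\ge3$. Let $K$ be any compact set, $\ell\in F$ with $\ell\ge f$ and $K\subseteq K_\ell$, and $p>\ell(k)$. Put $h=2$ on $Z=[0^k{}^\frown p]$ and $h=u$ off $Z$. As $Z\cap K_\ell=\emptyset$, $h=u$ on $K$ and on $K_f$. The sequence $s=(f|k)^\frown p$ is in $\Sigma$, and $0^k{}^\frown p^\frown0^\infty\in K_s\cap Z$, so $2\le\|h\|_s\le\max(2,\|u\|_s)<3$. So $h$ is calm at no $f|j$ with $j\le k$. For $j\ge k_0$, $\|h\|_{f|j}=\|u\|_{f|j}>1$, so $h$ is not calm at $f|j$ either. Hence $h\notin C_f$, although $h$ agrees with $u$ on $K$.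

With $g,f_n$ from Example 3, $g\in\mathrm{cl}\bigcup_nB_{f_n}\subseteq\mathrm{cl}\bigcup_n\mathrm{int}\,C_{f_n}$, but $\|g\|_{f_n}>1$, so $g$ lies in no $\mathrm{cl}\,\mathrm{int}\,C_{f_n}$.

Look at what destroyed calmness: a change by the value $2$, in the forbidden window, on a clopen set far from $K$. A change by a value $\ge3$ would have been harmless, since every $K_s$ that meets $Z$ would then have norm $\ge3$. This suggests the following repair.

- Approximate the elements of $C_f$ by functions that have been given an enormous value on a far-away clopen set. Call such a function *flagged*. Flagging does not spoil calmness.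
- Put a small open ball around each flagged center $h_n$, and take the union of these balls as the new open set. The closure of a ball has the defect of Example 3, so we enlarge it to a small copy $D_n$ of a set $C_f$, for which Lemma 5 is available. Then $D_n$ itself must be approximated by further flagged centers with yet smaller balls, and so on: the construction is recursive.
- The enormous values ensure that a given $g$ is close, at the flags, to only finitely many centers. So only finitely many applications of Lemma 5 have to be combined.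

## 7. Flagged centers

**Places for the flags.** Let $b\in X$ have no compact neighborhood. For each $p\in\omega$ the set $[b|p]$ is not compact, so the part of $S$ above $b|p$ is not finitely branching. So some $a_p\in S$ with $a_p\supseteq b|p$ has infinitely many children, and by our labeling $a_p{}^\frown j\in S$ for all $j$. Put $a^*=a_0$ and, for $p,v\in\omega$,
$$Z_{p,v}=[a^*{}^\frown p]\cup[a_p{}^\frown v],\qquad z_p=a^*{}^\frown p^\frown0^\infty,\qquad x_{p,v}=a_p{}^\frown v^\frown0^\infty .$$
For $X=P$ take $b=0^\infty$, $a_p=0^p$, $a^*=\emptyset$; then $z_p=(p,0,0,\dots)$ and $x_{p,v}=0^p{}^\frown v^\frown0^\infty$. The set $Z_{p,v}$ is clopen, and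
$$K_s\cap Z_{p,v}\neq\emptyset\ \Longrightarrow\ z_p\in K_s\text{ or }x_{p,v}\in K_s,\tag{3}$$
$$p>\ell(|a^*|)\text{ and }v>\ell(|a_p|)\ \Longrightarrow\ K_\ell\cap Z_{p,v}=\emptyset\qquad(\ell\in F).\tag{4}$$
Here (3) is (F4), and (4) holds because points of $[a^*{}^\frown p]$ have value $p$ at place $|a^*|$, and points of $[a_p{}^\frown v]$ have value $v$ at place $|a_p|$. By (4), flags can be put outside any given compact set; by (3), a set $K_s$ that meets a flag contains one of its two marked points.

**The recursion.** Let $\varepsilon_n=4^{-n}$. Fix a map $n\mapsto(m(n),i(n),p(n),v(n))$ from $\{1,2,\dots\}$ *onto* $\omega^4$ with $m(n)<n$: take a sequence that lists each tuple infinitely often, and replace the entries with $m(n)\ge n$ by $(0,0,0,0)$. A tuple $(m,i,p,v)$ survives at all its places $n>m$. Put $z_n^*=z_{p(n)}$, $x_n^*=x_{p(n),v(n)}$, $Z_n=Z_{p(n),v(n)}$.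

We define $h_n\in C(X,E)$ and $N_n\in\omega$, starting with $h_0=0$, $N_0=0$. Once $h_m$ is defined, let for $t\in\Sigma$
$$R_m(t)=\{e\in C(X,E):\ (e-h_m)/\varepsilon_m\text{ is calm at }t\}.$$
By the hereditary separability of Section 1 there is a countable set $E_m=\{e_{m,i}:i\in\omega\}$ such that $E_m\cap R_m(t)$ is dense in $R_m(t)$ for each of the countably many $t\in\Sigma$. (It is nonempty, since $h_m\in R_m(\emptyset)$.) For $n\ge1$ let
$$h_n=\begin{cases}e_{m(n),i(n)}&\text{off }Z_n,\\ c_n&\text{on }Z_n,\end{cases}\qquad |c_n|=n+3+\max_{m<n}\max\{|h_m(z_n^*)|,|h_m(x_n^*)|\},\tag{5}$$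
where $c_n\in E$; such $c_n$ exists as $E\ne\{0\}$. Since $Z_n$ is clopen, $h_n$ is continuous. Let $N_n\ge\max(N_{n-1},n)$ be such that $z_n^*,x_n^*\in Q_{N_n}$; these two points are eventually $0$, hence bounded.

Density is required inside each $R_m(t)$ separately because approximations must have *exactly* the calmness of the function approximated; calmness is not an open condition, as Example 6 showed.

**Lemma 7.** For $g\in C(X,E)$ the set
$$\mathrm{Near}(g)=\{0\}\cup\{n\ge1:\ |g-h_n|\le2\varepsilon_n\text{ at both points }z_n^*,x_n^*\}$$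
is finite.

*Proof.* Let $n\in\mathrm{Near}(g)$, $n\ge1$. As $h_n=c_n$ at $z_n^*$ and $x_n^*$, both $|g(z_n^*)|$ and $|g(x_n^*)|$ are at least $|c_n|-2\varepsilon_n\ge n$. Suppose $\mathrm{Near}(g)$ is infinite. If some value $p$ equals $p(n)$ for infinitely many $n\in\mathrm{Near}(g)$, then $|g(z_p)|\ge n$ for infinitely many $n$, which is absurd. Otherwise $p(n)\to\infty$ along $\mathrm{Near}(g)$. Then $x_n^*\in[a_{p(n)}]\subseteq[b|p(n)]$, so $x_n^*\to b$, while $|g(x_n^*)|\ge n$. This contradicts the continuity of $g$ at $b$. $\square$

This proof is why each flag has two parts. If we tested at $z_n^*$ only, choose $n_j$ with $p(n_j)=j$ and let $g$ be $c_{n_j}$ on $[a^*{}^\frown j]$ for each $j$, and $0$ elsewhere; $g$ is continuous, as these clopen sets partition the clopen set $[a^*]$, and $g=h_{n_j}$ at $z_{n_j}^*$ for all $j$. If we tested at $x_n^*$ only, choose $n_j$ with $p(n_j)=0$, $v(n_j)=j$ and let $g$ be $c_{n_j}$ on $[a_0{}^\frown j]$ for each $j$, and $0$ elsewhere. Each part closes the escape that the other leaves open.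

## 8. The fattened open sets $O_f$

For $f\in F$ and $n\in\omega$ let
$$D_{n,f}=h_n+\varepsilon_nC_{f\vee N_n}.$$
Define $I(f)\subseteq\omega$ recursively: $0\in I(f)$, and for $n\ge1$, $n\in I(f)$ if and only if $h_n\in D_{m,f}$ for some $m\in I(f)$ with $m<n$. Put
$$O_f=\bigcup_{n\in I(f)}\bigl(h_n+\varepsilon_nB_{f\vee N_n}\bigr),\qquad A_f=\bigcup_{n\in I(f)}D_{n,f}.$$
The set $O_f$ is open. The term $n=0$ gives $B_f\subseteq O_f$, since $h_0=0$, $\varepsilon_0=1$, $f\vee N_0=f$. By Lemma 4, $O_f\subseteq A_f$. The bound $f\vee N_n$ instead of $f$ makes the $n$th piece small not only on $K_f$ but also on $Q_{N_n}$. So it is small at its own marked points, and, as $N_n\ge n$, small on any given $Q_\nu$ once $n\ge\nu$, uniformly in $f$.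

We shall show that $A_f$ is the closure of $O_f$ and that the separation is uniform in $f$. The first lemma says that however deep in the recursion an element of $A_f$ sits, it stays close to all the centers that lead to it.

**Lemma 8 (chains).** Let $n\in I(f)$ and $h\in D_{n,f}$. There are $0=m_0<\dots<m_k=n$ in $I(f)$ with $h_{m_{i+1}}\in D_{m_i,f}$ for $i<k$, and for each such chain
$$\|h-h_{m_i}\|_{f\vee N_{m_i}}\le2\varepsilon_{m_i}\qquad\text{for all }i\le k.\tag{6}$$
In particular $\|h\|_f\le2$ for all $h\in A_f$.

*Proof.* Existence follows by going back from $n$ along the definition of $I(f)$. For (6) write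
$$h-h_{m_i}=(h-h_{m_k})+\sum_{j=i}^{k-1}(h_{m_{j+1}}-h_{m_j}).$$
The first term is in $\varepsilon_{m_k}C_{f\vee N_{m_k}}$ and the $j$th summand is in $\varepsilon_{m_j}C_{f\vee N_{m_j}}$. Elements of $C_{f\vee N}$ are bounded by $\frac54$ on $K_{f\vee N}$, and $K_{f\vee N_{m_i}}\subseteq K_{f\vee N_{m_j}}$ for $j\ge i$. So
$$\|h-h_{m_i}\|_{f\vee N_{m_i}}\le\tfrac54\sum_{j=i}^k\varepsilon_{m_j}\le\tfrac54\cdot\tfrac43\,\varepsilon_{m_i}\le2\varepsilon_{m_i}.$$
The last claim is the case $i=0$. $\square$

**Lemma 9.** $A_f\subseteq\mathrm{cl}\,O_f$.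

*Proof.* Let $m\in I(f)$, $g\in D_{m,f}$, $K$ compact and $\eta>0$. We look for a flagged center in $O_f$ within $\eta$ of $g$ on $K$.

**Step 1: choosing the center.** Put $\hat f=f\vee N_m$ and $\tilde g=(g-h_m)/\varepsilon_m$. Then $\tilde g\in C_{\hat f}$; let it be calm at $t\subset\hat f$. So $g\in R_m(t)$. Choose $\ell\in F$ with $\ell\ge\hat f$ and $K\subseteq K_\ell$. By density there is $i$ such that $e=e_{m,i}\in R_m(t)$ and $\|e-g\|_\ell<\min(\eta,\varepsilon_m)$. Choose $p>\ell(|a^*|)$, then $v>\ell(|a_p|)$, and then $n\ge1$ with $(m(n),i(n),p(n),v(n))=(m,i,p,v)$; so $n>m$. By (4), $K_\ell\cap Z_n=\emptyset$. Hence $h_n=e$ on $K_\ell$, and $\|h_n-g\|_K<\eta$.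

**Step 2: the flag does not disturb calmness.** Put $u=(h_n-h_m)/\varepsilon_m$ and $\tilde u=(e-h_m)/\varepsilon_m$. They agree off $Z_n$, in particular on $K_t\subseteq K_{\hat f}\subseteq K_\ell$. So $\|u\|_t=\|\tilde u\|_t\le1$. Let $s\supseteq t$. If $K_s\cap Z_n=\emptyset$, then $\|u\|_s=\|\tilde u\|_s\notin(\frac54,3)$, as $\tilde u$ is calm at $t$. Otherwise, by (3), $K_s$ contains $z_n^*$ or $x_n^*$. At that point $|h_n-h_m|\ge|c_n|-|h_m|\ge3$ by (5), and $\varepsilon_m\le1$, so $\|u\|_s\ge3$. Thus $u$ is calm at $t$.

**Step 3: the norm bound is exact, thanks to the window.** We have $\|\tilde u-\tilde g\|_{\hat f}<1$ and $\|\tilde g\|_{\hat f}\le\frac54$, so $\|\tilde u\|_{\hat f}<\frac94<3$. For each $k$ with $\hat f|k\supseteq t$, the norm $\|\tilde u\|_{\hat f|k}$ is less than $3$ and, by calmness of $\tilde u$ at $t$, not in $(\frac54,3)$; so it is at most $\frac54$. By (F1), $\|u\|_{\hat f}=\|\tilde u\|_{\hat f}\le\frac54$.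

By Steps 2 and 3, $u\in C_{\hat f}$, that is, $h_n\in D_{m,f}$. Since $m\in I(f)$ and $m<n$, we get $n\in I(f)$, so $h_n\in O_f$. $\square$

**Lemma 10.** Each $g\in C_k(X,E)$ has an open neighborhood $W_g$ such that for all $f\in F$: if $g\notin A_f$, then $W_g\cap O_f=\emptyset$.

*Proof.* **Step 1: the neighborhood.** It combines finitely many instances of Lemma 5 with finitely many conditions at flags. For $n\in\mathrm{Near}(g)$ apply Lemma 5 to $(g-h_n)/\varepsilon_n$ and the functions $f\vee N_n$. After multiplying by $\varepsilon_n$ we get $q_n\in\omega$ and $\rho_n>0$ such that for every $f\in F$,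
$$g\notin D_{n,f}\ \Longrightarrow\ \|w-g\|_{Q_{q_n}}\ge\rho_n\ \text{ for all }w\in D_{n,f}.\tag{7}$$
By Lemma 7, $\rho=\min_{n\in\mathrm{Near}(g)}\rho_n>0$, and there is $\nu$ with $\nu\ge q_n$ for all $n\in\mathrm{Near}(g)$ and $2\varepsilon_\nu<\rho/2$. Let $W_g$ be the set of all $h$ such that $\|h-g\|_{Q_\nu}<\rho/2$ and, for each $n\le\nu$ with $n\notin\mathrm{Near}(g)$, $|h-h_n|>2\varepsilon_n$ at $z_n^*$ or at $x_n^*$. This is open and contains $g$. Neither $\rho$ nor $\nu$ depends on $f$.

**Step 2: the part of a chain below $\nu$ consists of near indices.** Suppose $g\notin A_f$ but $h\in W_g\cap O_f$. As $O_f\subseteq A_f$, $h\in D_{n,f}$ for some $n\in I(f)$. Take a chain $0=m_0<\dots<m_k=n$ as in Lemma 8. If $1\le m_i\le\nu$, then $z_{m_i}^*,x_{m_i}^*\in Q_{N_{m_i}}\subseteq K_{f\vee N_{m_i}}$, so (6) gives $|h-h_{m_i}|\le2\varepsilon_{m_i}$ at both points. As $h\in W_g$, this forces $m_i\in\mathrm{Near}(g)$. Also $m_0=0\in\mathrm{Near}(g)$. Let $i$ be maximal with $m_i\le\nu$, and put $m=m_i$. Then $m\in\mathrm{Near}(g)\cap I(f)$, and $g\notin D_{m,f}$ because $g\notin A_f$.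 So (7) applies to $m$.

**Step 3: contradiction at the place where the chain leaves $[0,\nu]$.** If $i=k$, then $h\in D_{m,f}$, so $\|h-g\|_{Q_\nu}\ge\|h-g\|_{Q_{q_m}}\ge\rho$ by (7), contradicting $h\in W_g$.

If $i<k$, let $w=h_{m_{i+1}}\in D_{m,f}$. By (7) $\|w-g\|_{Q_{q_m}}\ge\rho$. Since $N_{m_{i+1}}\ge m_{i+1}>\nu\ge q_m$, we have $Q_{q_m}\subseteq K_{f\vee N_{m_{i+1}}}$, so (6) for the index $i+1$ gives $\|h-w\|_{Q_{q_m}}\le2\varepsilon_{m_{i+1}}\le2\varepsilon_\nu<\rho/2$. Hence $\|h-g\|_{Q_\nu}\ge\|h-g\|_{Q_{q_m}}>\rho/2$, again a contradiction. $\square$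

**Proposition 11.** $\{O_f:f\in F\}$ is a closure-preserving family of open sets with $\mathrm{cl}\,O_f=A_f$ and
$$B_f\subseteq O_f\subseteq\{h:\|h\|_f\le2\}.\tag{8}$$

*Proof.* Lemma 9 gives $A_f\subseteq\mathrm{cl}\,O_f$, and Lemma 10 gives the converse: if $g\notin A_f$, then $W_g$ misses $O_f$. Let $F'\subseteq F$ and $g\notin\bigcup_{f\in F'}\mathrm{cl}\,O_f=\bigcup_{f\in F'}A_f$. By Lemma 10 the one neighborhood $W_g$ misses $O_f$ for every $f\in F'$, so $g\notin\mathrm{cl}\bigcup_{f\in F'}O_f$. The first inclusion in (8) is the term $n=0$, and the second is Lemma 8 together with $O_f\subseteq A_f$. $\square$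

## 9. Translating and scaling: the $\sigma$-closure-preserving base

*Proof of Theorem 1.* The locally compact case was done in Section 1, so let $X$ be as in Sections 2–8. Let $\{d_i:i\in\omega\}$ be dense in $C_k(X,E)$, and for $i\in\omega$, $k\ge1$ put
$$\mathcal B_{i,k}=\{d_i+\tfrac1kO_f:f\in F\}.$$
The map $h\mapsto d_i+\frac1kh$ is a homeomorphism of $C_k(X,E)$, so each $\mathcal B_{i,k}$ is a closure-preserving family of open sets by Proposition 11. It remains to check that $\bigcup_{i,k}\mathcal B_{i,k}$ is a base. Given $B(g,K,\epsilon)$, choose $k>3/\epsilon$, then $f\in F$ with $K\subseteq K_f$, then $i$ with $\|g-d_i\|_f<\frac1k$. By (8),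
$$g\in d_i+\tfrac1kB_f\subseteq d_i+\tfrac1kO_f,$$
and every $h\in d_i+\frac1kO_f$ satisfies $\|h-d_i\|_f\le\frac2k$, so $\|h-g\|_f<\frac3k<\epsilon$. Thus $d_i+\frac1kO_f\subseteq B(g,K,\epsilon)$. As $C_k(X,E)$ is regular $T_1$, it is an $M_1$-space. The case $X=P$, $E=\mathbb R$ answers the question: $C_k(P)$ is an $M_1$-space. $\blacksquare$

Theorem 1 covers zero-dimensional Polish $X$ only; nothing is claimed for other Polish spaces. If $E=\{0\}$, the space is a single point.

## 10. A coarser metrizable topology, and why $M_0$ is out of reach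

**Remark 12.** Let $X$ be not locally compact, for example $X=P$, and let $\tau_0$ be the vector topology on $C(X,E)$ generated by the countably many seminorms $\|\cdot\|_{Q_q}$, $q\in\omega$. It is coarser than the compact-open topology. It is Hausdorff because $\bigcup_qQ_q$ contains all points $a^\frown0^\infty$, $a\in S$, and so is dense in $X$; being generated by countably many seminorms, it is then metrizable. The neighborhoods $W_g$ of Lemma 10 are $\tau_0$-open: they are defined by $\|\cdot\|_{Q_\nu}$ and by values at the points $z_n^*,x_n^*\in Q_{N_n}$. So if $g\notin A_f$, then $g$ is not in the $\tau_0$-closure of $O_f$. As $A_f=\mathrm{cl}\,O_f$ is contained in that closure, the $\tau_0$-closure of $O_f$ is $A_f$ as well, and the proof of Proposition 11 applies to $\tau_0$ word for word. The maps $h\mapsto d_i+\frac1kh$ are also $\tau_0$-homeomorphisms. Hence each $\mathcal B_{i,k}$ is closure-preserving also with respect to $\tau_0$, and the compact-open closures of its members are $\tau_0$-closed. So $C_k(P)$ has a $\sigma$-closure-preserving base whose families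 are closure-preserving even in a fixed coarser metrizable topology.

**Remark 13.** The conclusion $M_1$ cannot be improved to $M_0$ for $C_k(P)$. A real topological vector space is connected, since each $h$ is joined to $0$ by the path $\lambda\mapsto\lambda h$, $0\le\lambda\le1$. So the only clopen subsets of $C_k(P)$ are $\emptyset$ and the whole space, and these are not a base of a $T_1$-space with more than one point. In contrast to $C_k(P,2)$, the space $C_k(P)$ is $M_1$ but not $M_0$.
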